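\title{Orbit closures of Dynkin quivers have rational singularities}

\begin{abstract}
Let $Q$ be a quiver of Dynkin type $A$, $D$ or $E$ with arbitrary orientation, over an algebraically closed field of characteristic zero. We prove that every orbit closure in a representation space of $Q$ has rational singularities; in particular this holds in types $E_6$, $E_7$, $E_8$. The proof is uniform in the type. We construct a resolution of the orbit closure as a variety of functors on the category of two-term complexes of projective modules, present it as the zero locus of a regular section over a tower of Grassmannian bundles, and compute its cohomology with the Koszul complex and Bott's theorem. The numerical input is one inequality for each Auslander--Reiten sequence. We also show that the ideal of the orbit closure is generated by the minors that express the natural rank conditions.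
\end{abstract}

\section{Introduction}

Throughout, $k$ is an algebraically closed field of characteristic zero. Let $Q=(Q_0,Q_1)$ be a quiver, with arrows written $a:ta\to ha$, let $\alpha\in\mathbb{Z}_{\ge0}^{Q_0}$ be a dimension vector, and put $W_i=k^{\alpha_i}$. The representations of $Q$ of dimension vector $\alpha$ form the affine space
\[
\operatorname{Rep}(Q,\alpha)=\prod_{a\in Q_1}\operatorname{Hom}_k(W_{ta},W_{ha}),
\]
and $\mathrm{GL}(\alpha)=\prod_{i\in Q_0}\mathrm{GL}(W_i)$ acts on it by change of basis, $(g\cdot M)_a=g_{ha}M_ag_{ta}^{-1}$. Two points lie in the same orbit exactly when they are isomorphic as representations. We write $O_V$ for the orbit of $V$ and $\overline{O_V}$ for its Zariski closure, with the reduced structure. The points of $\overline{O_V}$ are the representations to which $V$ degenerates. For the quiver $1\to2$ of type $A_2$ a representation is a matrix, the orbits are the sets of matrices of a fixed rank, and the orbit closures are the determinantal varieties. Orbit closures of other quivers are thus generalizations of determinantal varieties, and it is natural to ask whether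 their singularities are equally mild.

A variety $Y$ has \emph{rational singularities} if it is normal and some resolution of singularities $\pi:\mathcal Z\to Y$ (that is, $\mathcal Z$ is smooth and $\pi$ is proper and birational) satisfies $R^i\pi_*\mathcal O_{\mathcal Z}=0$ for $i>0$. In characteristic zero these sheaves do not depend on the resolution, so the condition is a property of $Y$: passing to a resolution does not change the cohomology of the structure sheaf. When $Y$ is affine, the equality $R\pi_*\mathcal O_{\mathcal Z}=\mathcal O_Y$ consists of two statements,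
\[
k[Y]\xrightarrow{\ \sim\ }\Gamma(\mathcal Z,\mathcal O_{\mathcal Z})\qquad\text{and}\qquad H^i(\mathcal Z,\mathcal O_{\mathcal Z})=0\ \text{ for } i>0 .
\]

For Dynkin quivers of types $A$ and $D$, with any orientation, all orbit closures have rational singularities; these results were obtained by reduction to the analogous facts for Schubert varieties. The case of type $E$ is posed as open in \cite{RS}.

\begin{quote}
\textbf{Problem.} Let $Q$ be a Dynkin quiver of type $E_6$, $E_7$ or $E_8$ with arbitrary orientation, $\alpha$ any dimension vector, and $V$ any representation of dimension vector $\alpha$. Does $\overline{O_V}$ always have rational singularities?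
\end{quote}

Types $A$ and $D$ suggest the answer yes, and this is what we prove, by an argument that treats the three types at once. From now on $Q$ is a connected quiver whose underlying graph is a Dynkin diagram of type $A$, $D$ or $E$, and $V$ is a fixed representation of dimension vector $\alpha$.

\begin{theorem}\label{thm:A}
The variety $\overline{O_V}$ is normal, Cohen--Macaulay and has rational singularities. More precisely, there are a smooth irreducible variety $\mathcal Z$ (constructed in Section~\ref{sec:Z}) and a projective birational morphism $\pi:\mathcal Z\to\overline{O_V}$ with $R\pi_*\mathcal O_{\mathcal Z}=\mathcal O_{\overline{O_V}}$.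
\end{theorem}

The second result describes the equations of $\overline{O_V}$. Let $P_i$ be the indecomposable projective representation at the vertex $i$, so that $\operatorname{Hom}(P_i,M)=M_i$. For a representation $X$ let $0\to P^1_X\xrightarrow{d_X}P^0_X\to X\to0$ be its minimal projective resolution. For $M\in\operatorname{Rep}(Q,\alpha)$ consider the map
\[
d_X^*(M):\operatorname{Hom}(P^0_X,M)\to\operatorname{Hom}(P^1_X,M).
\]
Source and target are direct sums of the spaces $W_i$, independent of $M$, and the blocks of $d_X^*(M)$ are scalar multiples of composites of the maps $M_a$ along paths. So $d_X^*$ is a matrix with entries in $k[\operatorname{Rep}(Q,\alpha)]$. Its rank is constant on orbits; put $r_X=\operatorname{rank}d_X^*(V)$. The $(r_X+1)$-minors of $d_X^*$ vanish on $O_V$, hence on $\overline{O_V}$. For $Q=(1\to2)$ the only non-projective indecomposable is the simple $S_1$, and $d_{S_1}^*(M)$ is the matrix $M$ itself.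

\begin{theorem}\label{thm:B}
The ideal of $\overline{O_V}$ in $k[\operatorname{Rep}(Q,\alpha)]$ is generated by the $(r_X+1)$-minors of $d_X^*$, with $X$ running over the non-projective indecomposable representations.
\end{theorem}

Theorem~\ref{thm:B} is not needed for Theorem~\ref{thm:A}.

\subsection*{The method}
A determinantal variety is resolved by remembering, along with the matrix, a subspace that contains its image. We do this for all the matrices $d_X^*$ at once: a point of $\mathcal Z$ is a representation $M$ with subspaces $F_X\supset\operatorname{im}d_X^*(M)$ of dimension $r_X$, subject to the compatibilities that the images themselves satisfy. This description makes $\pi$ projective, but it shows neither smoothness nor cohomology. The compatibilities say that the $F_X$ form a functor on a category $\mathcal C$ of two-term complexes of projectives (Section~\ref{sec:C}), and the Auslander--Reiten sequences present such functors by generators and relations. This gives a second description of $\mathcal Z$, as the zero locus of a section of a vector bundle $\mathcal L$ on a smooth variety $\mathcal T$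 fibered over a tower of Grassmannian bundles. The vanishing of an $\operatorname{Ext}^2$ group shows that the section is transverse to zero (Section~\ref{sec:Z}). The Koszul complex then reduces the cohomology of $\mathcal O_{\mathcal Z}$ to that of the bundles $\bigwedge^p\mathcal L^*$, which Bott's theorem computes one Grassmannian at a time (Section~\ref{sec:coh}). At each step Bott's theorem needs an inequality between the ranks $r_X$, and the Auslander--Reiten sequence ending in $X$ supplies exactly that inequality. Section~\ref{sec:ex} carries all this out by hand in type $A_3$.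

\section{Background}\label{sec:back}

\subsection{Representations of Dynkin quivers}
A \emph{module} is a finite-dimensional $kQ$-module, that is, a representation of $Q$. We write $[X,M]=\dim\operatorname{Hom}(X,M)$, and $m_Y(M)$ for the multiplicity of an indecomposable $Y$ as a direct summand of $M$. The simple module at $i$ is $S_i$. The projective $P_i$ has as basis the paths starting at $i$; its unique maximal submodule is $\operatorname{rad}P_i$, and $P_i/\operatorname{rad}P_i=S_i$. Since $\operatorname{Hom}(P_i,P_l)=(P_l)_i$, this space is nonzero if and only if there is a path from $l$ to $i$. We use the following standard facts (Gabriel, Ringel, Auslander--Reiten).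

\begin{itemize}
\item[(Q1)] The algebra $kQ$ is hereditary: submodules of projective modules are projective.
\item[(Q2)] There are finitely many indecomposables up to isomorphism, and $\operatorname{End}(X)=k$ for each of them. Write $X\le Y$ if there is a chain of nonzero maps between indecomposables from $X$ to $Y$. This is a partial order on isomorphism classes.
\item[(Q3)] The Auslander--Reiten translate $\tau$ is a bijection from the non-projective to the non-injective indecomposables, and $\operatorname{Ext}^1(X,Z)\cong\operatorname{Hom}(Z,\tau X)^*$ for $X$ non-projective indecomposable.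
\item[(Q4)] For such $X$ there is a non-split exact sequence $0\to\tau X\to E_X\to X\to0$, the Auslander--Reiten sequence, such that every map $Y\to X$ that is not a split epimorphism factors through $E_X\to X$, and the maps $\tau X\to M$ that factor through $\tau X\to E_X$ are exactly those that are not split monomorphisms. Each indecomposable summand $E'$ of $E_X$ satisfies $\tau X<E'<X$, because the components of the two maps are nonzero non-isomorphisms and endomorphism rings of indecomposables are $k$.
\item[(Q5)] $P_i$ has multiplicity $[X,S_i]$ in $P_X^0$ and $\dim\operatorname{Ext}^1(X,S_i)$ in $P^1_X$. Every projective resolution of $X$ of length one is isomorphic to the direct sum of the minimal one and a complex $P\xrightarrow{=}P$.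
\end{itemize}

\begin{lemma}\label{lem:mult}
\textup{(i)} For $X$ non-projective indecomposable and any module $M$,
\begin{equation}\label{eq:mult}
[\tau X,M]-[E_X,M]+[X,M]=m_{\tau X}(M).
\end{equation}
\textup{(ii)} If $[X,M]=[X,M']$ for all indecomposable $X$, then $M\cong M'$.
\end{lemma}

\begin{proof}
(i) By left exactness of $\operatorname{Hom}(-,M)$, the left side is the dimension of the cokernel of $\operatorname{Hom}(E_X,M)\to\operatorname{Hom}(\tau X,M)$. Both sides are additive in $M$, so let $M$ be indecomposable. If $M\not\cong\tau X$, no map $\tau X\to M$ is a split monomorphism, and the cokernel is $0$ by (Q4). If $M=\tau X$, then $\operatorname{End}(\tau X)=k$, only the zero map factors, and the cokernel is $k$.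

(ii) We express every $m_Y(M)$ through the numbers $[X,M]$. If $Y$ is not injective, then $Y=\tau X$ by (Q3), and \eqref{eq:mult} applies. Let $Y=I$ be an indecomposable injective. Its socle is simple, so for $M'$ indecomposable the subspace $\operatorname{Hom}(I/\operatorname{soc}I,M')\subset\operatorname{Hom}(I,M')$ consists of the non-injective maps. An injective map $I\to M'$ splits and forces $M'\cong I$, and $\operatorname{End}(I)=k$. Hence $m_I(M)=[I,M]-[I/\operatorname{soc}I,M]$.
\end{proof}

Let $S^\alpha=\bigoplus_iS_i^{\alpha_i}$ be the origin of $\operatorname{Rep}(Q,\alpha)$. For a projective $P$, with a fixed decomposition into $P_i$'s, let $W(P)$ be the corresponding direct sum of $W_i$'s, so that $\operatorname{Hom}(P,M)=W(P)$ for all $M\in\operatorname{Rep}(Q,\alpha)$. The kernel of $d_X^*(M)$ is $\operatorname{Hom}(X,M)$, and $\dim W(P^0_X)=\sum_i[X,S_i]\alpha_i=[X,S^\alpha]$ by (Q5). Therefore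
\begin{equation}\label{eq:rank}
\operatorname{rank}d_X^*(M)=[X,S^\alpha]-[X,M],\qquad r_X=[X,S^\alpha]-[X,V].
\end{equation}
So $r_X$ is additive in $X$, and $r_P=0$ for $P$ projective. For $X$ non-projective indecomposable put
\[
\tilde r_X=r_{E_X}+m_{\tau X}(S^\alpha),
\]
where $m_{\tau X}(S^\alpha)$ equals $\alpha_j$ if $\tau X\cong S_j$ and $0$ if $\tau X$ is not simple. Subtracting \eqref{eq:mult} for $M=V$ from \eqref{eq:mult} for $M=S^\alpha$ gives $r_{\tau X}-r_{E_X}+r_X=m_{\tau X}(S^\alpha)-m_{\tau X}(V)$, that is,
\begin{equation}\label{eq:key}
\tilde r_X-r_X-r_{\tau X}=m_{\tau X}(V)\ \ge\ 0 .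
\end{equation}
This inequality is the property of the numbers $r_X$ that drives the cohomology computation.

\subsection{Representations and invariants of general linear groups}
Let $U$ be a vector space of dimension $r$. The irreducible rational representations of $\mathrm{GL}(U)$ are the $\mathbb S_\delta U$ for integer sequences $\delta_1\ge\dots\ge\delta_r$, and $\mathbb S_\delta U^*:=\mathbb S_\delta(U^*)\cong(\mathbb S_\delta U)^*$. For a partition $\lambda$, $\mathbb S_\lambda$ is the Schur functor; $\mathbb S_\lambda U\ne0$ if and only if $\lambda$ has at most $r$ nonzero parts, and the irreducible summands of tensor powers of $U$ are exactly these $\mathbb S_\lambda U$. The conjugate partition $\lambda'$ has $\lambda_1$ nonzero parts. We use the following facts, valid in characteristic zero.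

\begin{itemize}
\item[(G1)] \emph{Cauchy formulas.} $\operatorname{Sym}(U\otimes U')=\bigoplus_\lambda\mathbb S_\lambda U\otimes\mathbb S_\lambda U'$ and $\bigwedge^p(U\otimes U')=\bigoplus_{|\nu|=p}\mathbb S_\nu U\otimes\mathbb S_{\nu'}U'$.
\item[(G2)] If $\lambda,\nu$ are partitions and $\mathbb S_\delta U^*$ is a constituent of $\mathbb S_\lambda U^*\otimes\mathbb S_\nu U$, then $\delta_r\ge-\nu_1$. Indeed, $\delta$ is $\lambda$ plus a weight of $\mathbb S_\nu U=(\mathbb S_\nu U^*)^*$, and the weights of $\mathbb S_\nu U^*$ have entries between $0$ and $\nu_1$, since an entry occurs at most once in each column of a semistandard tableau.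
\item[(G3)] \emph{Reductivity.} For a product $G$ of general linear groups, taking $G$-invariants is exact on rational representations. In particular, if $\mathcal S$ is a $G$-algebra and $\mathfrak a$ is the ideal generated by the image of an equivariant map $T\to\mathcal S$, then $(\mathcal S/\mathfrak a)^G=\mathcal S^G/\mathfrak a^G$ and $\mathfrak a^G$ is the image of $(\mathcal S\otimes T)^G$.
\item[(G4)] \emph{Fundamental theorems.} Let $\mathrm{GL}(U)$ act on pairs $(i,a)\in\operatorname{Hom}(H_1,U)\times\operatorname{Hom}(U,H_2)$ by $(gi,ag^{-1})$. The ring of invariants is generated by the entries of $ai$ (first fundamental theorem), and the relations among these entries are generated by the $(r+1)$-minors (second fundamental theorem).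
\end{itemize}

\begin{lemma}[Bott]\label{lem:bott}
Let $p:\mathrm{Gr}(r,\mathcal E)\to Y$ be the Grassmannian bundle of rank $r$ subbundles of a vector bundle $\mathcal E$ of rank $e\ge r\ge1$, with tautological subbundle $\mathcal U$, and let $\delta_1\ge\dots\ge\delta_r$ be integers. If $\delta_r\ge0$, then $Rp_*\mathbb S_\delta\mathcal U^*=\mathbb S_\delta\mathcal E^*$, via the natural map $p^*\mathbb S_\delta\mathcal E^*\to\mathbb S_\delta\mathcal U^*$. If $-(e-r)\le\delta_r\le-1$, then $Rp_*\mathbb S_\delta\mathcal U^*=0$.
\end{lemma}

\begin{proof}
The statement is local on $Y$, and it is Bott's theorem for the weight $(\delta,0^{e-r})$. In the first case this weight is dominant. In the second case, with $\rho=(e,\dots,1)$, the $r$-th entry of $(\delta,0^{e-r})+\rho$ is $\delta_r+e-r+1\in\{1,\dots,e-r\}$, and it repeats one of the last $e-r$ entries $e-r,\dots,1$; Bott's theorem then gives vanishing in all degrees.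
\end{proof}

For $\mathbb P^{e-1}$ the lemma says that $\mathcal O(\delta)$ has no higher cohomology for $\delta\ge-(e-1)$ and no cohomology at all for $-(e-1)\le\delta\le-1$.

\section{Types $A_2$ and $A_3$ by hand}\label{sec:ex}

\subsection{One matrix}
Let $Q=(1\to2)$ and let $V$ be a map of rank $r$. Let $\mathcal Z$ be the variety of pairs $(\varphi,F)$ with $\varphi:W_1\to W_2$, $F\in\mathrm{Gr}(r,W_2)$ and $\operatorname{im}\varphi\subset F$. It is the total space of $\mathcal Hom(W_1,\mathcal U)$ over the Grassmannian, it maps onto the matrices of rank at most $r$, and over the matrices of rank $r$ the map has the inverse $\varphi\mapsto(\varphi,\operatorname{im}\varphi)$. By (G1) and the first case of Lemma~\ref{lem:bott},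
\[
H^i(\mathcal Z,\mathcal O)=\bigoplus_{\lambda}\mathbb S_\lambda W_1\otimes H^i(\mathrm{Gr}(r,W_2),\mathbb S_\lambda\mathcal U^*)
\]
vanishes for $i>0$, and for $i=0$ it is the sum of the $\mathbb S_\lambda W_1\otimes\mathbb S_\lambda W_2^*$ over partitions with at most $r$ parts, a quotient of $\operatorname{Sym}(W_1\otimes W_2^*)=k[\operatorname{Rep}(Q,\alpha)]$. This is Theorem~\ref{thm:A} for $A_2$. No relation between subspaces appears, and the second case of Lemma~\ref{lem:bott} is not used.

\subsection{Two composable matrices}\label{ss:A3}
Let $Q=(1\to2\to3)$ and write $M=(\varphi:W_1\to W_2,\ \psi:W_2\to W_3)$. Here $P_3\subset P_2\subset P_1$, and the non-projective indecomposables are $S_2=P_2/P_3$, $I_2=P_1/P_3$ and $S_1=P_1/P_2$. The corresponding matrices $d_X^*$ are $\psi$, $\psi\varphi$ and $\varphi$. Let $b,c,a$ be their ranks at $V$. On $O_V$ the images satisfy $\operatorname{im}\psi\varphi\subset\operatorname{im}\psi$ and $\psi(\operatorname{im}\varphi)\subset\operatorname{im}\psi\varphi$. So we let $\mathcal Z'$ be the variety of tuples $(\varphi,\psi,F_{S_1},F_{I_2},F_{S_2})$ with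
\[
F_{S_1}\subset W_2,\quad F_{I_2}\subset F_{S_2}\subset W_3,\qquad\varphi(W_1)\subset F_{S_1},\quad\psi(W_2)\subset F_{S_2},\quad\psi(F_{S_1})\subset F_{I_2},
\]
where $F_{S_1},F_{I_2},F_{S_2}$ have dimensions $a,c,b$. In this example $\mathcal Z'$ is a vector bundle over $\mathrm{Gr}(a,W_2)\times\mathrm{Fl}$, with $\mathrm{Fl}$ the variety of flags $F_{I_2}\subset F_{S_2}\subset W_3$, so it is smooth of dimension $\dim\mathrm{Fl}+a(\alpha_2-a)+a\alpha_1+ac+(\alpha_2-a)b$. For a general Dynkin quiver no such description is evident, so we look for one that generalizes.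

The condition $\psi(F_{S_1})\subset F_{I_2}$ ties the subspaces to the point $M$. To untie them, replace $F_{S_1}$ by the graph of $\psi|_{F_{S_1}}$, an $a$-dimensional subspace $\Gamma\subset F_{I_2}\oplus W_2$, and forget that it is a graph. Consider the tower
\[
\mathcal Y_3=\mathrm{Gr}(a,F_{I_2}\oplus W_2)\ \to\ \mathcal Y_2=\mathrm{Gr}(c,F_{S_2})\ \to\ \mathcal Y_1=\mathrm{Gr}(b,W_3),
\]
in which $F_{S_2}$, $F_{I_2}$, $\Gamma$ denote the tautological subbundles, and let $\mathcal T$ be the total space of $\mathcal Hom(W_1,\Gamma)\oplus\mathcal Hom(W_2,F_{S_2})$ over $\mathcal Y_3$, with fiber coordinates $(x,y)$. The bundle $\mathcal L=\mathcal Hom(\Gamma,F_{S_2})$ has the section $\mu:(u,w)\mapsto u-y(w)$. Where $\mu=0$, the space $\Gamma$ is the graph of $y$ on $F_{S_1}:=\mathrm{pr}_2\Gamma$, and with $\varphi=\mathrm{pr}_2x$, $\psi=y$ we recover the points of $\mathcal Z'$. Since $\dim\mathcal T=\dim\mathrm{Fl}+a(c+\alpha_2-a)+a\alpha_1+\alpha_2b$, the codimension is $ab=\operatorname{rk}\mathcal L$. So the Koszul complex $\bigwedge^\bullet\mathcal L^*$ resolves the structure sheaf of the zero scheme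 $\mathcal Z$ of $\mu$, and it suffices to show that its terms have no higher cohomology.

Let $a\geq1$, since otherwise $\mathcal L=0$. We have
\[
H^i\bigl(\mathcal T,\textstyle\bigwedge^p\mathcal L^*\bigr)=H^i\bigl(\mathcal Y_3,\ \operatorname{Sym}(W_1\otimes\Gamma^*)\otimes\operatorname{Sym}(W_2\otimes F_{S_2}^*)\otimes\textstyle\bigwedge^p(\Gamma\otimes F_{S_2}^*)\bigr).
\]
The only factor with the dangerous variance is the $\Gamma$ in $\bigwedge^p(\Gamma\otimes F_{S_2}^*)=\bigoplus\mathbb S_\nu\Gamma\otimes\mathbb S_{\nu'}F_{S_2}^*$, where $\nu_1\le b$ because $F_{S_2}$ has rank $b$. By (G2) the sheaf is a sum of terms $\mathbb S_\delta\Gamma^*\otimes\mathbb S_\kappa F_{S_2}^*$ with $\kappa$ a partition and $\delta_a\ge-b$. Lemma~\ref{lem:bott} handles $\mathcal Y_3\to\mathcal Y_2$ provided $\delta_a\ge-(c+\alpha_2-a)$, and at $V$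
\[
(c+\alpha_2)-a-b=\dim\ker\psi-\dim(\ker\psi\cap\operatorname{im}\varphi)\ge0 .
\]
This is \eqref{eq:key} for $X=S_1$, where $\tau X=S_2$ and $E_X=I_2$. So the terms with $\delta_a<0$ have no cohomology, and the others push forward to $\mathbb S_\delta(F_{I_2}^*\oplus W_2^*)\otimes\mathbb S_\kappa F_{S_2}^*$. From here on only Schur functors of partitions applied to $F_{I_2}^*$ and $F_{S_2}^*$ occur, and two applications of the first case of Lemma~\ref{lem:bott} give the vanishing. Hence $H^{>0}(\mathcal Z,\mathcal O)=0$.

Three things have to be found for general $Q$: the list of compatibilities between the $F_X$, the space in which each $F_X$ should be embedded (here $F_{I_2}\oplus W_2$ for $X=S_1$), and a reason for the codimension to be right. The next section provides the first two and prepares the third.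

\section{Two-term complexes of projectives}\label{sec:C}

Let $\mathcal C$ be the category whose objects are complexes $C=(C^1\xrightarrow{d}C^0)$ of finite-dimensional projective modules and whose morphisms are chain maps $f=(f_1,f_0)$, \emph{not} taken up to homotopy. For a module $M$, the rule
\[
F_M(C)=\operatorname{im}\bigl(d^*:\operatorname{Hom}(C^0,M)\to\operatorname{Hom}(C^1,M)\bigr),\qquad F_M(f)=f_1^*,
\]
is a contravariant functor on $\mathcal C$, because $f_1^*d^*=d^*f_0^*$. It records the images of all the $d_X^*(M)$ and all compatibilities between them. It also explains why homotopies must not be divided out: the identity of $(P\xrightarrow{=}P)$ is null-homotopic, while $F_M(P\xrightarrow{=}P)=\operatorname{Hom}(P,M)$ is the part of $F_M$ that remembers $M$.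

We name the objects
\[
R_X=(P^1_X\hookrightarrow P^0_X),\quad c(P)=(P\xrightarrow{=}P),\quad\gamma_i=c(P_i),\quad\beta_i=(P_i\to0),\quad\sigma_i=R_{P_i}=(0\to P_i).
\]
If $E=\bigoplus E'$, then $R_E=\bigoplus R_{E'}$. For any $C$, the image of $d$ is projective by (Q1), so $C\cong(\ker d\to0)\oplus(\operatorname{im}d\hookrightarrow C^0)$, and the second summand is a projective resolution of its cokernel. By (Q5), every object of $\mathcal C$ is a direct sum of objects $R_X$ ($X$ indecomposable), $\gamma_i$ and $\beta_i$. Lemma~\ref{lem:order} shows that these have endomorphism ring $k$, so they are the indecomposables of $\mathcal C$. From the definition of a chain map,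
\begin{equation}\label{eq:hom}
\operatorname{Hom}(C,c(P))=\operatorname{Hom}(C^0,P),\quad\operatorname{Hom}(c(P),C)=\operatorname{Hom}(P,C^1),\quad\operatorname{Hom}(C,(P\to0))=\operatorname{Hom}(C^1,P),
\end{equation}
where $f_0:C^0\to P$ gives $(f_0d,f_0)$, $f_1:P\to C^1$ gives $(f_1,df_1)$, and $f_1:C^1\to P$ gives $(f_1,0)$. A chain map $\beta_i\to C$ satisfies $df_1=0$, so
\begin{equation}\label{eq:beta}
\operatorname{Hom}(\beta_i,R_X)=\operatorname{Hom}(\beta_i,\gamma_j)=0 .
\end{equation}

\subsection{A directed order}
All inductions in this paper run along one total order. Choose a linear extension of the partial order $\le$, list the $R_X$ in this order, and insert $\gamma_j$ immediately after $R_{S_j}$. Put the $\beta_i$ at the end, ordered so that $\beta_i$ precedes $\beta_j$ whenever $i\ne j$ and $\operatorname{Hom}(P_i,P_j)\neq0$.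

\begin{lemma}\label{lem:order}
Let $C,D$ be objects in this list. If $\operatorname{Hom}(C,D)\ne0$, then $C=D$ or $C$ precedes $D$. Moreover $\operatorname{End}(C)=k$.
\end{lemma}

\begin{proof}
We use three observations.
\begin{itemize}
\item[(a)] If $\operatorname{Hom}(P_i,P_l)\ne0$, then $S_i\le S_l$. Indeed, there is a path from $l$ to $i$, and for an arrow $l\to l'$ we have $\operatorname{Ext}^1(S_l,S_{l'})\ne0$, so $S_{l'}\le\tau S_l<S_l$ by (Q3) and (Q4).
\item[(b)] If $P_l$ is a summand of $P^1_Y$, then $\operatorname{Ext}^1(Y,S_l)\ne0$ by (Q5), so $S_l\le\tau Y<Y$.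
\item[(c)] If $P_i$ is a summand of $P^0_X$, then $\operatorname{Hom}(X,S_i)\neq0$, so $X\le S_i$.
\end{itemize}
If $\operatorname{Hom}(R_X,\gamma_j)=\operatorname{Hom}(P_X^0,P_j)\ne0$, then $X\le S_i\le S_j$ for some $i$ by (c) and (a), so $R_X$ precedes $\gamma_j$. If $\operatorname{Hom}(\gamma_j,R_Y)=\operatorname{Hom}(P_j,P^1_Y)\ne0$, then $S_j\le S_l<Y$ for some $l$ by (a) and (b); so $R_Y$ comes strictly after $R_{S_j}$, hence after $\gamma_j$. If $\operatorname{Hom}(\gamma_i,\gamma_j)=\operatorname{Hom}(P_i,P_j)\ne0$, then $S_i\le S_j$ by (a), and $\operatorname{End}(\gamma_i)=\operatorname{End}(P_i)=k$.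

Let $0\ne f:R_X\to R_Y$. If $f$ induces a nonzero map on cokernels, then $X\le Y$. Otherwise $f_0=dh$ for some $h:P^0_X\to P^1_Y$, and $df_1=f_0d=dhd$ gives $f_1=hd$ because $d$ is injective. As $h\ne0$, (c), (a), (b) give $X\le S_i\le S_l<Y$ for suitable $i,l$. For $X=Y$ this second case cannot occur, so $\operatorname{End}(R_X)$ embeds in $\operatorname{End}(X)=k$.

Finally, maps out of $\beta_i$ are covered by \eqref{eq:beta} and $\operatorname{Hom}(\beta_i,\beta_j)=\operatorname{Hom}(P_i,P_j)$, and all other objects precede the $\beta_j$.
\end{proof}

For indecomposables $C,D$ let $\operatorname{rad}(C,D)$ be the space of non-isomorphisms, extended additively to all objects. By the lemma, $\operatorname{rad}(C,D)=\operatorname{Hom}(C,D)$ for $C\not\cong D$, and $\operatorname{rad}(C,C)=0$.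

\subsection{Maps ending at an indecomposable}
To build a functor along the order, we must know all maps from earlier objects into a new object $D$, that is, the functor $\operatorname{rad}(-,D)$. Let $X$ be non-projective indecomposable. The horseshoe lemma, applied to the Auslander--Reiten sequence, gives a degreewise split exact sequence
\begin{equation}\label{eq:horse}
0\to R_{\tau X}\xrightarrow{c_X}\widetilde R_X\xrightarrow{b_X}R_X\to0
\end{equation}
in which $\widetilde R_X$ is a projective resolution of $E_X$. By (Q5), $\widetilde R_X\cong R_{E_X}\oplus\bigoplus_j\gamma_j^{g_j}$, and counting $P_j$ in degree $0$ gives $g_j=[\tau X,S_j]+[X,S_j]-[E_X,S_j]=m_{\tau X}(S_j)$ by \eqref{eq:mult}. So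
\[
\widetilde R_X\cong R_{E_X}\oplus\gamma_j\ \text{ if }\tau X\cong S_j,\qquad\widetilde R_X\cong R_{E_X}\ \text{ if }\tau X\text{ is not simple.}
\]
We fix such a decomposition. By (Q4) and the position of $\gamma_j$, the object $R_{\tau X}$ and all indecomposable summands of $\widetilde R_X$ strictly precede $R_X$. For a vertex $j$ let $b_{\gamma_j}:R_{S_j}=(\operatorname{rad}P_j\hookrightarrow P_j)\to\gamma_j$ be the inclusion.

\begin{lemma}\label{lem:sink}
\textup{(i)} For $X$ non-projective indecomposable, the sequence
\[
0\to\operatorname{Hom}(-,R_{\tau X})\to\operatorname{Hom}(-,\widetilde R_X)\to\operatorname{rad}(-,R_X)\to0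
\]
induced by \eqref{eq:horse} is exact on $\mathcal C$.
\textup{(ii)} The map $b_{\gamma_j}$ induces an isomorphism $\operatorname{Hom}(-,R_{S_j})\cong\operatorname{rad}(-,\gamma_j)$.
\end{lemma}

\begin{proof}
It suffices to evaluate on an indecomposable $C$.

(i) Exactness on the left and in the middle holds because $c_X$ is the degreewise kernel of $b_X$. For $C=R_X$ we have $\operatorname{Hom}(R_X,\widetilde R_X)=0=\operatorname{rad}(R_X,R_X)$ by Lemma~\ref{lem:order}. Let $C\ne R_X$; we must lift every $f:C\to R_X$ along $b_X$. If $C=\beta_j$, then $f=0$. If $C=\gamma_j$, then $f$ is given by a map $P_j\to P^1_X$, which lifts along the split surjection $(b_X)_1$. If $C=R_Y$, the induced map $Y\to X$ is not a split epimorphism, so it lifts to $Y\to E_X$ by (Q4), and this lift is induced by a chain map $f':R_Y\to\widetilde R_X$. Then $f-b_Xf'$ induces $0$ on cokernels, so it equals $(hd,dh)$ for some $h:P_Y^0\to P_X^1$, as in the previous proof. Write $h=(b_X)_1\tilde h$. Then $b_X\circ(\tilde hd,d\tilde h)=(hd,dh)$, so $f=b_X\circ(f'+(\tilde hd,d\tilde h))$.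

(ii) For $C=\gamma_j$ both sides vanish, since $\operatorname{Hom}(P_j,\operatorname{rad}P_j)=0$. Let $C\neq\gamma_j$ and $f:C\to\gamma_j$, so $f_1=f_0d$. If $f_1$ were onto, with section $s$, then $(s,ds):\gamma_j\to C$ would satisfy $f\circ(s,ds)=\mathrm{id}$, and $\gamma_j$ would be a summand of $C$. So $f_1(C^1)\subset\operatorname{rad}P_j$, and $f$ factors through $b_{\gamma_j}$, uniquely because $b_{\gamma_j}$ is injective in both degrees.
\end{proof}

\begin{example}\label{ex:A3C}
For $Q=(1\to2\to3)$ the Auslander--Reiten sequences are $P_3\to P_2\to S_2$, $\ P_2\to P_1\oplus S_2\to I_2$ and $S_2\to I_2\to S_1$, and a possible order is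
\[
\sigma_3,\ \gamma_3,\ \sigma_2,\ \sigma_1,\ R_{S_2},\ \gamma_2,\ R_{I_2},\ R_{S_1},\ \gamma_1,\ \beta_3,\ \beta_2,\ \beta_1 .
\]
We have $\widetilde R_{S_2}=\sigma_2\oplus\gamma_3$, $\widetilde R_{I_2}=\sigma_1\oplus R_{S_2}$ and $\widetilde R_{S_1}=R_{I_2}\oplus\gamma_2$. All these complexes sit inside $\gamma_1$, and for $X=S_1$ the sequence \eqref{eq:horse} is $R_{S_2}\xrightarrow{(\iota,-\iota)}R_{I_2}\oplus\gamma_2\xrightarrow{(\iota,\iota)}R_{S_1}$ with $\iota$ the inclusions. The middle terms give the ambient spaces $W_3$, $F_{S_2}$, $F_{I_2}\oplus W_2$ of the tower in Section~\ref{ss:A3}.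
\end{example}

\subsection{Homological algebra of functors}\label{ss:fun}
A $k$-linear functor on $\mathcal C$ is determined by its restriction to the finitely many indecomposables, and it is extended to direct sums by matrices. The $k$-linear functors $\mathcal C^{op}\to\mathrm{vect}_k$ are the finite-dimensional modules over the endomorphism algebra of the direct sum of the indecomposables. The projectives are the $\operatorname{Hom}(-,C)$, and $\operatorname{Hom}(\operatorname{Hom}(-,C),\Theta)=\Theta(C)$ by Yoneda's lemma. The simples are the $\Sigma_C=\operatorname{Hom}(-,C)/\operatorname{rad}(-,C)$ for $C$ indecomposable; $\Sigma_C$ is $k$ at $C$ and $0$ at the other indecomposables, so $\Sigma_C$ occurs $\dim\Theta(C)$ times as a composition factor of $\Theta$.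

\emph{The global dimension is at most $2$.} Every functor is the cokernel of $f_*:\operatorname{Hom}(-,C)\to\operatorname{Hom}(-,D)$ for some $f:C\to D$, and $\ker f_*=\operatorname{Hom}(-,\ker f)$, where the degreewise kernel $\ker f$ lies in $\mathcal C$ by (Q1).

Put $\chi(\Theta',\Theta)=\sum_i(-1)^i\dim\operatorname{Ext}^i(\Theta',\Theta)$; it is additive on short exact sequences. Lemma~\ref{lem:sink} gives projective resolutions of $\Sigma_{R_X}$ ($X$ non-projective) with terms represented by $R_X,\widetilde R_X,R_{\tau X}$, and of $\Sigma_{\gamma_j}$ with terms represented by $\gamma_j,R_{S_j}$. With $\theta(C)=\dim\Theta(C)$, Yoneda's lemma gives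
\begin{equation}\label{eq:chi}
\chi(\Sigma_{R_X},\Theta)=\theta(R_X)-\theta(\widetilde R_X)+\theta(R_{\tau X}),\qquad\chi(\Sigma_{\gamma_j},\Theta)=\theta(\gamma_j)-\theta(R_{S_j}).
\end{equation}

\section{The variety $\mathcal Z$}\label{sec:Z}

From now on $X$ and $Y$, without comment, denote non-projective indecomposable modules. Let $\mathcal C^+\subset\mathcal C$ be the full additive subcategory generated by all indecomposables except the $\beta_i$. The functor $F_V$ has dimension $r_X$ at $R_X$, $\alpha_j$ at $\gamma_j$, and $0$ at $\sigma_i$ and $\beta_i$. We parametrize all functors with these dimensions. Put $U_X=k^{r_X}$, and $U_P=0$ for $P$ projective. Set $U(R_X)=U_X$, $U(\sigma_i)=0$, $U(\gamma_j)=W_j$, extended additively, so $U(c(P))=W(P)$. Let $\widetilde U_X=U(\widetilde R_X)$. It is the sum of the $U_{E'}$ over the summands $E'$ of $E_X$, together with $W_j$ if $\tau X\cong S_j$; thus $\dim\widetilde U_X=\tilde r_X$.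

\subsection{Functors by generators and relations}
Write $B_{R_X}=\widetilde R_X$, $b_{R_X}=b_X$ and $B_{\gamma_j}=R_{S_j}$. Put
\[
A=\prod_X\operatorname{Hom}(U_X,\widetilde U_X)\times\prod_j\operatorname{Hom}(W_j,U_{S_j}),\qquad L=\bigoplus_X\operatorname{Hom}(U_X,U_{\tau X}),\qquad G=\prod_X\mathrm{GL}(U_X).
\]
A point of $A$ is a tuple $a=(a_D:U(D)\to U(B_D))$ with $D$ among the $R_X$ and $\gamma_j$; the map $a_D$ is a candidate for $F(b_D)$. The group $G$ acts on every $U(C)$, trivially on the $W_j$, and hence on $A$ and $L$.

For indecomposables $C,D$ of $\mathcal C^+$ with $D\neq\sigma_i$, Lemma~\ref{lem:sink} lets us choose linear maps $\operatorname{rad}(C,D)\to\operatorname{Hom}(C,B_D)$, $f\mapsto\hat f$, with $b_D\hat f=f$. For $a\in A$ and $f:C\to D$ define $\hat F(f):U(D)\to U(C)$ by recursion on $D$ along the order: $\hat F(f)=0$ if $D=\sigma_i$, $\hat F(\lambda\,\mathrm{id})=\lambda$, and $\hat F(f)=\hat F(\hat f)\circ a_D$ for $f$ radical. The recursion is legitimate because the summands of $B_D$ precede $D$. By induction $\hat F(f)$ is polynomial in $a$ and satisfies $\hat F(f)(g\cdot a)=g\,\hat F(f)(a)\,g^{-1}$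 for $g\in G$. Put
\[
\mu=(\mu_X)_X:A\to L,\qquad\mu_X=\hat F(c_X)\circ a_{R_X}.
\]
This is a $G$-equivariant polynomial map. Let $N=\mu^{-1}(0)$ as a scheme. Figure~\ref{fig:A3} shows these data in type $A_3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (w1) at (0,0) {$W_1$};
\node (u1) at (2,0) {$U_{S_1}$};
\node (u12) at (4,1) {$U_{I_2}$};
\node (w2) at (4,-1) {$W_2$};
\node (u2) at (6,0) {$U_{S_2}$};
\node (w3) at (8,0) {$W_3$};
\draw[->] (w1) -- node[above] {$x$} (u1);
\draw[->] (u1) -- node[above left] {$q'$} (u12);
\draw[->] (u1) -- node[below left] {$q$} (w2);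
\draw[->] (u12) -- node[above right] {$p'$} (u2);
\draw[->] (w2) -- node[below right] {$y$} (u2);
\draw[->] (u2) -- node[above] {$p$} (w3);
\draw[->,dashed] (u1) -- node[above] {$\mu$} (u2);
\end{tikzpicture}
\caption{The space $A$ for the quiver $1\to2\to3$. A point of $A$ is a choice of the six solid maps. The single relation is $\mu=p'q'-yq=0$, and the underlying representation of the quiver is $(\varphi,\psi)=(qx,py)$.}
\label{fig:A3}
\end{figure}

\begin{lemma}\label{lem:gen}
Let $K$ be a commutative $k$-algebra, and let $K$-modules $F(D)$ be given for the indecomposables $D$ of $\mathcal C^+$, with $F(\sigma_i)=0$. Giving a $k$-linear functor $F:(\mathcal C^+)^{op}\to K\text{-}\mathrm{mod}$ with these values is the same as giving $K$-linear maps $a_D=F(b_D):F(D)\to F(B_D)$ for $D=R_X,\gamma_j$ such that all $\mu_X$ vanish; the functor is then $\hat F$.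
\end{lemma}

\begin{proof}
We induct along the order. Let a functor $F'$ be given on the objects preceding $D$. Since $\operatorname{End}(D)=k$ and $\operatorname{Hom}(D,C)=0$ for $C$ preceding $D$, an extension of $F'$ to $D$ consists of maps $F(f):F(D)\to F'(C)$ for $f:C\to D$ with $F(fg)=F'(g)F(f)$. This is a $K$-linear map from $F(D)$ to the module of natural transformations $\operatorname{Hom}(-,D)\to F'$ on the preceding objects, where $\operatorname{Hom}(-,D)=\operatorname{rad}(-,D)$. By Lemma~\ref{lem:sink} and Yoneda's lemma, evaluation at $b_D$ identifies this module with $\ker(F'(c_X):F'(\widetilde R_X)\to F'(R_{\tau X}))$ for $D=R_X$, and with $F'(R_{S_j})$ for $D=\gamma_j$. For $D=\sigma_i$ there is nothing to choose. The extension satisfies $F(f)=F'(\hat f)a_D$. By induction $F'=\hat F$, so $F=\hat F$, and the condition on $a_{R_X}$ is $\mu_X=0$.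
\end{proof}

Thus $N$ is the affine scheme of functors $F$ on $\mathcal C^+$ with $F(D)=U(D)$ for all $D$.

\subsection{The quotient}
The bases of the spaces $U_X$ are auxiliary, so we divide by $G$, on an open set where the action is free. Let $A^{s}\subset A$ be the open set where all $a_{R_X}$ are injective, and $N^s=N\cap A^s$. Number the non-projective indecomposables $X_1,\dots,X_n$ along the order, and put
\[
A_l=\prod_{m\le l}\operatorname{Hom}(U_{X_m},\widetilde U_{X_m}),\qquad G_l=\prod_{m\le l}\mathrm{GL}(U_{X_m}),
\]
with $A_l^s\subset A_l$ the locus of injective maps. For a principal bundle $\mathcal P\to T$ with group $G'$ and a representation $\Psi$ of $G'$, let $\underline\Psi$ be the associated sheaf on $T$; its sections are the equivariant maps to $\Psi$, so $\Gamma(T,\underline\Psi)=(\Gamma(\mathcal P,\mathcal O)\otimes\Psi)^{G'}$.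

The space $\widetilde U_{X_l}$ involves only the $U_{X_m}$ with $m<l$ and the $W_j$, so it is a representation of $G_{l-1}$; and $r_{X_l}\le\tilde r_{X_l}$ by \eqref{eq:key}. Define inductively $\mathcal Y_0=\mathrm{pt}$ and
\[
\mathcal Y_l=\mathrm{Gr}\bigl(r_{X_l},\underline{\widetilde U}_{X_l}\bigr)\to\mathcal Y_{l-1},
\]
together with a Zariski locally trivial principal $G_l$-bundle $A^s_l\to\mathcal Y_l$. The inductive step is the composite $A_{l}^s\to A^s_{l-1}\times\mathrm{Gr}(r_{X_l},\widetilde U_{X_l})\to\mathcal Y_l$, where the first map takes the image of $a_{R_{X_l}}$ and the second is the quotient by $G_{l-1}$. The map $a_{R_X}$ identifies $\underline U_X$ with the tautological subbundle. Let $\mathcal T$ be the total space of $\bigoplus_j\mathcal Hom(W_j,\underline U_{S_j})$ over $\mathcal Y_n$. It is smooth, and $A^s\to\mathcal T$ is a Zariski locally trivial principal $G$-bundle. The map $\mu$ induces a section $\bar\mu$ of $\mathcal L=\underline L$ on $\mathcal T$.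

\begin{definition}
$\mathcal Z\subset\mathcal T$ is the zero scheme of $\bar\mu$. Thus $N^s\to\mathcal Z$ is a principal $G$-bundle.
\end{definition}

A \emph{framed stable functor} over a $k$-scheme $T$ is a $k$-linear functor $F$ from $(\mathcal C^+)^{op}$ to vector bundles on $T$ with $F(\sigma_i)=0$, $\operatorname{rk}F(R_X)=r_X$, $F(\gamma_j)=W_j\otimes\mathcal O_T$, and $F(b_X)$ fiberwise injective for all $X$. Isomorphisms are required to be the identity on the $F(\gamma_j)$. \emph{Morphisms $T\to\mathcal Z$ correspond to isomorphism classes of framed stable functors over $T$.} Indeed, a morphism $T\to\mathcal Z$ is the same as a principal $G$-bundle $\mathcal P\to T$ with an equivariant map $\mathcal P\to N^s$, up to isomorphism. Principal $G$-bundles are the frame bundles of families $(F(R_X))_X$ of vector bundles of ranks $r_X$, and by Lemma~\ref{lem:gen} an equivariant map $\mathcal P\to N^s$ is a functor structure on such a family with all $F(b_X)$ fiberwise injective.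

\subsection{The map to $\operatorname{Rep}(Q,\alpha)$ is projective}
By \eqref{eq:hom}, $P\mapsto c(P)$ is an equivalence from the projective modules to the additive category generated by the $\gamma_j$. A contravariant functor on projective modules is $\operatorname{Hom}(-,M)$ for a module $M$. So the restriction of $F$ to the $\gamma_j$ is a representation $M$ on the spaces $W_j$ with $F(c(u))=u^*$ for every map $u$ of projectives. This defines a $G$-invariant morphism $N\to\operatorname{Rep}(Q,\alpha)$ and a morphism $\pi:\mathcal Z\to\operatorname{Rep}(Q,\alpha)$.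

To compare $F$ with $M$, put $J_M(C)=\operatorname{Hom}(C^1,M)$ and $J_M(f)=f_1^*$; this is the functor of which $F_M$ is a subfunctor. The chain map $(\mathrm{id},d):c(C^1)\to C$ is natural in $C$, since for $f:C\to D$ both composites $c(C^1)\to D$ equal $(f_1,df_1)$. Applying $F$ gives a natural transformation $F\to J_M$, which is the identity on the $\gamma_j$.

\begin{lemma}\label{lem:proj}
\textup{(i)} For a framed stable functor $F$ over a field, $F\to J_M$ is injective.
\textup{(ii)} $\mathcal Z$ is isomorphic, over $\operatorname{Rep}(Q,\alpha)$, to the closed subscheme $\mathcal Z'$ of $\operatorname{Rep}(Q,\alpha)\times\prod_X\mathrm{Gr}(r_X,W(P^1_X))$ of those $(M,(F_X)_X)$ with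
\[
\operatorname{im}d_X^*(M)\subset F_X\ \text{ for all }X,\qquad f_1^*F_Y\subset F_X\ \text{ for all }f:R_X\to R_Y .
\]
In particular $\pi$ is projective, and $\mathrm{GL}(\alpha)$ acts on $\mathcal Z$ so that $\pi$ is equivariant.
\end{lemma}

\begin{proof}
(i) The kernel $\mathcal K$ is a subfunctor of $F$ that vanishes on all $\gamma_j$ and $\sigma_i$. If $\mathcal K\ne0$, take the first $R_X$ with $\mathcal K(R_X)\ne0$. Then $\mathcal K(\widetilde R_X)=0$, so $F(b_X)$ kills $\mathcal K(R_X)$, which contradicts stability.

(ii) We compare $T$-points. Let $F$ be a framed stable functor over $T$. By (i) the maps $F(R_X)\to J_M(R_X)=W(P^1_X)\otimes\mathcal O_T$ are fiberwise injective, so they identify $F(R_X)$ with a subbundle $F_X$. The second condition holds by naturality. For the first, the composite $c(P^1_X)\xrightarrow{(\mathrm{id},d)}R_X\xrightarrow{(d,\mathrm{id})}c(P^0_X)$ is $c(d_X)$, so $d_X^*(M)$ factors through $F(R_X)\to J_M(R_X)$.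

Conversely, given a $T$-point of $\mathcal Z'$, we claim that $R_X\mapsto F_X$, $\gamma_j\mapsto W_j\otimes\mathcal O_T$, $\sigma_i\mapsto0$ is a subfunctor $F$ of $J_M$ on $\mathcal C^+$. For maps $R_X\to R_Y$ this is the second condition. A map $R_X\to\gamma_j$ has the form $(f_0d,f_0)$ and acts by $d_X^*f_0^*$, whose image lies in $F_X$ by the first condition. For maps out of $\gamma_j$, and maps out of or into $\sigma_i$, there is no condition, because $F(\gamma_j)=J_M(\gamma_j)$ and $J_M(\sigma_i)=0$. The functor is stable: $(b_X)_1$ is a split surjection, so $J_M(b_X)$ is split injective, the composite $F_X\to F(\widetilde R_X)\subset J_M(\widetilde R_X)$ is fiberwise injective, and hence so is $F(b_X)$. The constructions are mutually inverse, because for a subfunctor $F\subset J_M$ of this kind the transformation $F\to J_M$ above is $J_M(\mathrm{id},d)=\mathrm{id}$ restricted to $F$, that is, the inclusion.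

The group $\mathrm{GL}(\alpha)$ acts on $\operatorname{Rep}(Q,\alpha)$ and on the spaces $W(P^1_X)$, and it preserves both conditions.
\end{proof}

\subsection{Smoothness}
The tangent space to a scheme of functors at $F$ is governed by $\operatorname{Ext}^1(F,F)$, and the dimensions of $A$ and $L$ are governed by the Euler form \eqref{eq:chi}. The two match when $\operatorname{Ext}^2(F,F)=0$. This is where stability is used a second time: it embeds $F$ in $J_M$, which has projective dimension at most one. The objects $\beta_i$ were kept in $\mathcal C$ in order to resolve $J_M$.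

\begin{proposition}\label{prop:smooth}
$\mathcal Z$ is empty or smooth of pure dimension $\dim\mathcal T-\operatorname{rk}\mathcal L$, and the Koszul complex $\bigwedge^\bullet\mathcal L^*$ of $\bar\mu$ on $\mathcal T$ is a resolution of $\mathcal O_{\mathcal Z}$.
\end{proposition}

\begin{proof}
Let $a\in N^s(k)$ correspond to $F$, with module $M$. We show that $d\mu_a$ is surjective. Extend $F$ to $\mathcal C$ by $F(\beta_i)=0$. This is a functor, because by \eqref{eq:beta} every composite $C\to\beta_i\to D$ with $C,D\in\mathcal C^+$ is zero.

\emph{Step 1: $\operatorname{Ext}^2(F,-)=0$.} The functor $J_M$ is defined on all of $\mathcal C$, and $F$ is a subfunctor: on $\mathcal C^+$ by Lemma~\ref{lem:proj}(i), for maps into $\beta_i$ because $F(\beta_i)=0$, and for maps from $\beta_i$ to $\mathcal C^+$ because they are zero. Let $0\to P''\to P'\to M\to0$ be a projective resolution. Since each $C^1$ is projective, \eqref{eq:hom} gives an exact sequence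
\[
0\to\operatorname{Hom}(-,(P''\to0))\to\operatorname{Hom}(-,(P'\to0))\to J_M\to0,
\]
so $\operatorname{Ext}^2(J_M,-)=0$. The global dimension is at most $2$, so in the exact sequence $\operatorname{Ext}^2(J_M,-)\to\operatorname{Ext}^2(F,-)\to\operatorname{Ext}^3(J_M/F,-)$ both outer terms vanish.

\emph{Step 2: the tangent space.} We have $\ker d\mu_a=T_aN$, the set of $k[\varepsilon]$-points of $N$ over $a$, where $\varepsilon^2=0$. By Lemma~\ref{lem:gen} these are the functors $F+\varepsilon\delta$ with values $U(D)\otimes k[\varepsilon]$. So $T_aN$ is the space of families $\delta(f):F(D)\to F(C)$, linear in $f\in\operatorname{Hom}(C,D)$, with $\delta(fg)=\delta(g)F(f)+F(g)\delta(f)$. Such a $\delta$ defines a self-extension $0\to F\to\mathcal F\to F\to0$ with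
\[
\mathcal F(C)=F(C)\oplus F(C),\qquad\mathcal F(f)=\begin{pmatrix}F(f)&\delta(f)\\0&F(f)\end{pmatrix},
\]
and the resulting map $T_aN\to\operatorname{Ext}^1(F,F)$ is linear for the Baer sum. It is onto: any self-extension vanishes on the $\sigma_i$ and $\beta_i$, and a choice of vector space splittings at the remaining indecomposables brings it to this form. An equivalence between the extensions given by $\delta$ and $\delta'$ is a family of matrices $\left(\begin{smallmatrix}1&\psi_C\\0&1\end{smallmatrix}\right)$ with $\psi_C\in\operatorname{End}(F(C))$, and it commutes with the structure maps if and only if $\delta'(f)-\delta(f)=\psi_CF(f)-F(f)\psi_D$. The right side vanishes for all $f$ exactly when $\psi\in\operatorname{Hom}(F,F)$. So there is an exact sequence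
\[
0\to\operatorname{Hom}(F,F)\to\prod_X\operatorname{End}(U_X)\times\prod_j\operatorname{End}(W_j)\to T_aN\to\operatorname{Ext}^1(F,F)\to0 .
\]

\emph{Step 3: the count.} By Steps 1 and 2, $\dim T_aN=\sum_Xr_X^2+\sum_j\alpha_j^2-\chi(F,F)$. The composition factors of $F$ are $\Sigma_{R_X}$ ($r_X$ times) and $\Sigma_{\gamma_j}$ ($\alpha_j$ times), so \eqref{eq:chi} gives
\[
\chi(F,F)=\sum_Xr_X(r_X-\tilde r_X+r_{\tau X})+\sum_j\alpha_j(\alpha_j-r_{S_j}).
\]
Hence $\dim\ker d\mu_a=\sum_Xr_X\tilde r_X+\sum_j\alpha_jr_{S_j}-\sum_Xr_Xr_{\tau X}=\dim A-\dim L$, and $d\mu_a$ is surjective.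

\emph{Step 4: descent.} Locally $A^s\cong\mathcal T'\times G$ with $\mathcal T'\subset\mathcal T$ open, and $\mu(t,g)=g\cdot\bar\mu(t)$ for $\bar\mu$ viewed as a map $\mathcal T'\to L$. At a zero of $\bar\mu$ the derivative along $G$ vanishes, so $d\bar\mu_t$ is surjective. Thus $\mathcal Z$ is smooth of pure codimension $\operatorname{rk}\mathcal L$, and at each of its points the components of $\bar\mu$ are part of a regular system of parameters, hence a regular sequence. Away from $\mathcal Z$ some component is a unit and the Koszul complex is exact.
\end{proof}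

\section{Cohomology of $\mathcal Z$}\label{sec:coh}

We need two things from the terms of the Koszul complex: vanishing of higher cohomology, and a formula for global sections. The second is delicate because sections of $\underline\Psi$ are equivariant maps defined only on $A^s$. We show that they extend to $A$, so that they can be computed by invariant theory. Both statements are proved together by descending the tower, as in Section~\ref{ss:A3}.

Call a representation of $G_l$ \emph{copolynomial} if it is a direct sum, possibly infinite, of representations $\bigotimes_{m\le l}\mathbb S_{\lambda^m}U_{X_m}^*$ with partitions $\lambda^m$; equivalently, of direct summands of tensor products of copies of the $U_{X_m}^*$. The second form shows that tensor products of copolynomial representations are copolynomial, and so is $\mathbb S_\lambda\Psi$ for a partition $\lambda$ and a finite direct sum $\Psi$ of spaces $U_{X_m}^*$ and trivial representations. Call a representation of $G_l$ \emph{$l$-admissible} if it is a direct sum of representations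
\[
\Phi\otimes\bigotimes_{m\le l}\textstyle\bigwedge^{p_m}\bigl(U_{X_m}\otimes U_{\tau X_m}^*\bigr),\qquad\Phi\text{ copolynomial},\ p_m\ge0 .
\]

\begin{proposition}\label{prop:bott}
Let $\Psi$ be an $n$-admissible representation of $G$. Then $H^{>0}(\mathcal T,\underline\Psi)=0$, and the restriction map $(k[A]\otimes\Psi)^G\to(\Gamma(A^s,\mathcal O)\otimes\Psi)^G=\Gamma(\mathcal T,\underline\Psi)$ is an isomorphism.
\end{proposition}

\begin{proof}
Let $\Phi_0=\operatorname{Sym}(\bigoplus_jW_j\otimes U_{S_j}^*)$, the coordinate ring of the second factor of $A$. It is copolynomial, and $k[A]=k[A_n]\otimes\Phi_0$. The morphism $\mathcal T\to\mathcal Y_n$ is affine and pushes $\underline\Psi$ forward to $\underline{\Phi_0\otimes\Psi}$, which comes from an $n$-admissible representation. So it suffices to prove the following for all $l$; cohomology and invariants commute with direct sums.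
\begin{quote}
$(\ast_l)$ If $\Psi$ is $l$-admissible, then $H^{>0}(\mathcal Y_l,\underline\Psi)=0$ and $(k[A_l]\otimes\Psi)^{G_l}\to\Gamma(\mathcal Y_l,\underline\Psi)$ is an isomorphism.
\end{quote}
The case $l=0$ is trivial. Let $l\ge1$, $X=X_l$, $r=r_X$, $\tilde r=\tilde r_X$. If $r=0$, then $\mathcal Y_l=\mathcal Y_{l-1}$, $A_l=A_{l-1}$, and $\Psi$ is $(l-1)$-admissible. Let $r\ge1$.

\emph{Decomposition of $\Psi$.} Since $\tau X_m<X_m$, no $\tau X_m$ with $m\le l$ is $X$. So $U_X$ enters $\Psi$ only through factors $\mathbb S_\lambda U_X^*$ of $\Phi$ and through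
\[
\textstyle\bigwedge^{p_l}(U_X\otimes U_{\tau X}^*)=\bigoplus_{|\nu|=p_l}\mathbb S_\nu U_X\otimes\mathbb S_{\nu'}U_{\tau X}^*,
\]
where only $\nu$ with $\nu_1\le r_{\tau X}$ contribute. The factor $\mathbb S_{\nu'}U_{\tau X}^*$ is copolynomial for $G_{l-1}$. By (G2), $\Psi$ is a direct sum of terms $\mathbb S_\delta U_X^*\otimes\Psi'$ with $\Psi'$ being $(l-1)$-admissible and, by \eqref{eq:key},
\[
\delta_r\ \ge\ -\nu_1\ \ge\ -r_{\tau X}\ \ge\ -(\tilde r-r).
\]

\emph{Geometric side.} Let $p:\mathcal Y_l\to\mathcal Y_{l-1}$ be the projection. By Lemma~\ref{lem:bott} and the projection formula, $Rp_*(\mathbb S_\delta\underline U_X^*\otimes\underline\Psi')$ is $0$ if $\delta_r<0$, and it is $\mathbb S_\delta\underline{\widetilde U}{}_X^*\otimes\underline\Psi'$, via the natural map, if $\delta_r\ge0$.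

\emph{Algebraic side.} By (G1), $k[\operatorname{Hom}(U_X,\widetilde U_X)]=\bigoplus_\lambda\mathbb S_\lambda U_X\otimes\mathbb S_\lambda\widetilde U_X^*$. So $(k[\operatorname{Hom}(U_X,\widetilde U_X)]\otimes\mathbb S_\delta U_X^*)^{\mathrm{GL}(U_X)}$ is $0$ if $\delta_r<0$, and if $\delta_r\ge0$ it is isomorphic to the irreducible $\mathrm{GL}(\widetilde U_X)$-module $\mathbb S_\delta\widetilde U_X^*$. In the latter case the equivariant map $\omega\mapsto(a\mapsto\mathbb S_\delta(a^*)\omega)$ from $\mathbb S_\delta\widetilde U_X^*$ to this space is nonzero, because $\mathbb S_\delta(a^*)$ is onto for $a$ injective; hence it is an isomorphism. Note that $\mathrm{GL}(U_X)$ acts trivially on $A_{l-1}$ and on $\Psi'$.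

\emph{Comparison.} If $\delta_r<0$, both sides of $(\ast_l)$ and all cohomology groups vanish. If $\delta_r\ge0$, we obtain a square
\[
\begin{array}{ccc}
(k[A_{l-1}]\otimes\mathbb S_\delta\widetilde U_X^*\otimes\Psi')^{G_{l-1}}&\xrightarrow{\ \sim\ }&(k[A_l]\otimes\mathbb S_\delta U_X^*\otimes\Psi')^{G_l}\\[2pt]
\downarrow&&\downarrow\\[2pt]
\Gamma(\mathcal Y_{l-1},\mathbb S_\delta\underline{\widetilde U}{}_X^*\otimes\underline\Psi')&\xrightarrow{\ \sim\ }&\Gamma(\mathcal Y_l,\mathbb S_\delta\underline U_X^*\otimes\underline\Psi')
\end{array}
\]
which commutes, since both horizontal maps pull back an equivariant map and apply $\mathbb S_\delta(a_{R_X}^*)$. The space $\widetilde U_X^*$ is a direct sum of $U_{X_m}^*$ with $m<l$ and trivial representations, so $\mathbb S_\delta\widetilde U_X^*\otimes\Psi'$ is $(l-1)$-admissible. By $(\ast_{l-1})$ the left vertical map is an isomorphism, and the Leray spectral sequence gives the vanishing on $\mathcal Y_l$.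
\end{proof}

\begin{corollary}\label{cor:coh}
$H^i(\mathcal Z,\mathcal O)=0$ for $i>0$, $\ \Gamma(\mathcal Z,\mathcal O)=k[N]^G$, and $\pi^*:k[\operatorname{Rep}(Q,\alpha)]\to\Gamma(\mathcal Z,\mathcal O)$ is surjective.
\end{corollary}

\begin{proof}
The bundle $\bigwedge^p\mathcal L^*$ is associated with $\bigwedge^pL^*=\bigoplus_{\sum p_X=p}\bigotimes_X\bigwedge^{p_X}(U_X\otimes U_{\tau X}^*)$, which is $n$-admissible. So all terms of the Koszul resolution of Proposition~\ref{prop:smooth} have no higher cohomology. Split the resolution into short exact sequences; descending induction from the last term shows that all image sheaves have no higher cohomology. This gives $H^{>0}(\mathcal Z,\mathcal O)=0$ and exactness on global sections, so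
\[
\Gamma(\mathcal Z,\mathcal O)=\operatorname{coker}\bigl(\Gamma(\mathcal T,\mathcal L^*)\to\Gamma(\mathcal T,\mathcal O)\bigr)=\operatorname{coker}\bigl((k[A]\otimes L^*)^G\xrightarrow{\mu}k[A]^G\bigr)=k[N]^G,
\]
by Proposition~\ref{prop:bott} and (G3). The identification is induced by restriction from $N$ to $N^s$, so $\pi^*$ corresponds to the pullback along $N\to\operatorname{Rep}(Q,\alpha)$.

For surjectivity, view $A$ as a representation space of the auxiliary quiver whose vertices are the $R_X$ and $\gamma_j$, carrying the spaces $U_X$ and $W_j$, with an arrow from $D$ to each summand of $B_D$ other than a $\sigma_i$ (Figure~\ref{fig:A3}). Every arrow goes to an earlier object, so there are no oriented cycles. Fix one $X$. As there is no loop at $R_X$, (G4) shows that $k[A]^{\mathrm{GL}(U_X)}$ is generated by the entries of the maps not involving $U_X$ and of the composites of a map into $U_X$ with a map out of $U_X$. So it is an equivariant quotient of the coordinate ring of the representation space of a new quiver, with the vertex $R_X$ removed and one new arrow for each such composite. Arrows still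 go to earlier objects. Iterating, and using (G3) to preserve surjectivity on invariants, we find that $k[A]^G$, and hence its quotient $k[N]^G$, is generated by the entries of composites $W_j\to U_{S_j}\to\dots\to W_i$ of components of the $a_D$. On $N$ we have $a_D=F(b_D)$, so such a composite is $F(f)$ for the corresponding composite $f:\gamma_i\to\dots\to R_{S_j}\to\gamma_j$ of components of the $b_D$. Now $f=c(u)$ with $u:P_i\to P_j$, and $F(f)=u^*:M_j\to M_i$ has entries that are polynomial in the entries of $M$.
\end{proof}

\begin{remark}
The inequality \eqref{eq:key} cannot be dropped. Run the construction for $Q=(1\to2\to3)$ and $\alpha=(1,1,1)$ with the numbers $r_{S_1}=r_{S_2}=1$, $r_{I_2}=0$, which violate it. In Figure~\ref{fig:A3}, $A=k^4$ has coordinates $x,q,y,p$, $G$ is a two-dimensional torus, $k[A]^G=k[\varphi,\psi]$ with $\varphi=qx$, $\psi=py$, and $\mu=-yq$. The invariant monomials divisible by $yq$ are those divisible by $\varphi\psi$, so $k[N]^G=k[\varphi,\psi]/(\varphi\psi)$. On $A^s$ both $p$ and $q$ are invertible, so $\mathcal Z$ is the line $\psi=0$ and $\Gamma(\mathcal Z,\mathcal O)=k[\varphi]\ne k[N]^G$.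 The locus cut out by these rank conditions is a pair of lines, and $\mathcal Z$ sees only one of them.
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

It remains to identify the image of $\pi$ with $\overline{O_V}$. We use the description $\mathcal Z=\mathcal Z'$ of Lemma~\ref{lem:proj}(ii).

\emph{Over $O_V$ the map $\pi$ has an inverse.} Let $M\in O_V$ and $F_X=\operatorname{im}d_X^*(M)=F_M(R_X)$, of dimension $r_X$. Since $F_M$ is a subfunctor of $J_M$, the tuple $(M,(F_X))$ is a point of $\pi^{-1}(M)$. Any point of $\pi^{-1}(M)$ has $F_X\supset\operatorname{im}d_X^*(M)$, with equality by dimension. So $\pi^{-1}(M)$ is this one point, and in particular $\mathcal Z\ne\emptyset$. As $d_X^*$ has constant rank on the variety $O_V$, its image is a subbundle, and $M\mapsto(M,(\operatorname{im}d_X^*(M)))$ is a morphism $s:O_V\to\mathcal Z$ with $\pi s=\mathrm{id}$.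

\emph{$\mathcal Z$ is irreducible.} A priori $\mathcal Z$ could have components lying over smaller orbits; the surjectivity of $\pi^*$ excludes this. The underlying graph of $Q$ is a tree, so there is a function $\operatorname{ht}:Q_0\to\mathbb Z$ with $\operatorname{ht}(ha)=\operatorname{ht}(ta)+1$ for all arrows $a$. The one-parameter subgroup $t\mapsto(t^{\operatorname{ht}(i)})_i$ of $\mathrm{GL}(\alpha)$ acts on $\operatorname{Rep}(Q,\alpha)$ as multiplication by $t$. By Corollary~\ref{cor:coh}, $\Gamma(\mathcal Z,\mathcal O)$ is the quotient of $k[\operatorname{Rep}(Q,\alpha)]$ by $\ker\pi^*$. This ideal is $\mathrm{GL}(\alpha)$-stable, hence homogeneous, and it is proper since $\mathcal Z\ne\emptyset$. So $\Gamma(\mathcal Z,\mathcal O)$ is non-negatively graded with degree-zero part $k$. If $e$ is an idempotent, then $e$ or $1-e$ has zero constant term; an idempotent with zero constant term equals all its powers, lies in arbitrarily high degree, and is $0$. Thus $\mathcal Z$ is connected. It is smooth by Proposition~\ref{prop:smooth}, hence irreducible.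

\emph{The image is $\overline{O_V}$.} Let $M\in\pi(\mathcal Z)$. Then $\operatorname{rank}d_X^*(M)\le r_X$ for all $X$. If equality holds for all $X$, then $[X,M]=[X,V]$ for all non-projective indecomposables by \eqref{eq:rank}, and also for the projective ones because $M$ and $V$ have the same dimension vector; so $M\cong V$ by Lemma~\ref{lem:mult}(ii). Hence
\[
\pi^{-1}(O_V)=\pi^{-1}\{M:\operatorname{rank}d_X^*(M)\ge r_X\text{ for all }X\},
\]
which is open. It is non-empty, hence dense in $\mathcal Z$, so $\pi(\mathcal Z)\subset\overline{O_V}$. As $\pi$ is projective, $\pi(\mathcal Z)$ is closed, and it contains $O_V$. So $\pi(\mathcal Z)=\overline{O_V}$.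

\emph{Conclusion.} Since $\mathcal Z$ is reduced, $\pi$ factors through a projective surjective morphism $\pi:\mathcal Z\to\overline{O_V}$. On the open subvariety $\pi^{-1}(O_V)$ the morphism $s\pi$ is the identity on points, hence the identity; so $\pi$ is an isomorphism over the dense open subset $O_V$, and it is a resolution of singularities. The map $k[\overline{O_V}]\to\Gamma(\mathcal Z,\mathcal O)$ is injective because $\pi$ is dominant, and surjective by Corollary~\ref{cor:coh}; and $H^{>0}(\mathcal Z,\mathcal O)=0$. As $\overline{O_V}$ is affine, $R\pi_*\mathcal O_{\mathcal Z}=\mathcal O_{\overline{O_V}}$. The ring of global functions on a smooth irreducible variety is an integrally closed domain, so $\overline{O_V}$ is normal and has rational singularities. By Kempf's theorem, a variety with rational singularities in characteristic zero is Cohen--Macaulay. \qed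

\begin{remark}
The Dynkin hypothesis enters through (Q2), which makes the tower finite and supplies the order of Lemma~\ref{lem:order}, and through the fact that $Q$ is a tree; nothing distinguishes the types $A$, $D$, $E$. Heredity gives the two-term resolutions and the bound on the global dimension in Section~\ref{ss:fun}. Characteristic zero is used in Lemma~\ref{lem:bott}, in (G1)--(G4), and in Kempf's theorem.
\end{remark}

\section{The equations of $\overline{O_V}$}\label{sec:B}

We prove Theorem~\ref{thm:B}. Let $\mathcal D\subset\operatorname{Rep}(Q,\alpha)$ be the scheme defined by the minors in the theorem. By Section~\ref{sec:A} and Corollary~\ref{cor:coh}, $k[\overline{O_V}]=k[N]^G$ as quotients of $k[\operatorname{Rep}(Q,\alpha)]$, so we have to show $k[N]^G=k[\mathcal D]$. For $Q=(1\to2)$ we have $N=A=\operatorname{Hom}(W_1,U_{S_1})\times\operatorname{Hom}(U_{S_1},W_2)$, and this is the second fundamental theorem (G4). In general we take invariants of $\mathrm{GL}(U_{X_n}),\dots,\mathrm{GL}(U_{X_1})$ in turn. Each step removes one object $R_X$ and leaves a rank condition in its place; the work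 is to follow how the rank conditions already present transform.

\subsection{The intermediate schemes}
Write $r_l=r_{X_l}$, $U_l=U_{X_l}$, $H_l=W(P^0_{X_l})$ and $e_l=(d,\mathrm{id}):R_{X_l}\to c(P^0_{X_l})$. For $0\le s\le n$ let $\mathcal C_s$ be the full additive subcategory generated by all $\sigma_i$, all $\gamma_j$, and $R_{X_1},\dots,R_{X_s}$. Let $N'_s$ be the affine scheme of functors $F$ on $\mathcal C_s$ with $F(D)=U(D)$; it is the closed subscheme of the space of all families of maps $F(f)$, linear in $f$, defined by functoriality. A \emph{right $\mathcal C_s$-approximation} of an object $D$ is a map $t:B\to D$ with $B\in\mathcal C_s$ through which every map from an object of $\mathcal C_s$ to $D$ factors. It exists: take $B=\bigoplus_CC\otimes\operatorname{Hom}(C,D)$ over the indecomposables $C$ of $\mathcal C_s$.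

On $N_s'$ the space $F(R_{X_l})$ is not available for $l>s$, but $e_lt:B\to c(P^0_{X_l})$ is a map in $\mathcal C_s$, and if $F$ extends to $R_{X_l}$, then $F(e_lt)$ factors through $U_l$. So let $N_s\subset N_s'$ be defined by the following equations: for each $l>s$, the $(r_l+1)$-minors of $F(e_lt):H_l\to U(B)$ vanish, where $t:B\to R_{X_l}$ is a right $\mathcal C_s$-approximation. The ideal does not depend on $t$: if $t=t'u$, then $F(e_lt)=F(u)F(e_lt')$, so by the Cauchy--Binet formula the minors for $t$ lie in the ideal of the minors for $t'$, and two approximations factor through each other.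

We have $N_n=N$ by Lemma~\ref{lem:gen}. We also have $N_0=\mathcal D$. Indeed, $\operatorname{Hom}(\gamma_j,\sigma_i)=0$ by \eqref{eq:hom}, so the condition $F(\sigma_i)=0$ imposes nothing on the restriction to the $\gamma_j$, and $N_0'=\operatorname{Rep}(Q,\alpha)$. By \eqref{eq:hom} every map $\gamma_j\to R_X$ factors through $(\mathrm{id},d):c(P_X^1)\to R_X$, so this map together with maps from $\sigma_i$'s, on which $F$ vanishes, is a right $\mathcal C_0$-approximation; and $F$ of the composite $c(P^1_X)\to R_X\to c(P^0_X)$ is $F(c(d_X))=d_X^*(M)$.

\begin{proposition}\label{prop:step}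
For $1\le s\le n$, restriction of functors $N'_s\to N'_{s-1}$ induces an isomorphism $k[N_{s-1}]\cong k[N_s]^{\mathrm{GL}(U_s)}$.
\end{proposition}

Restriction is $G_{s-1}$-equivariant and compatible with the maps to $\operatorname{Rep}(Q,\alpha)$. So iterating the proposition gives $k[N]^G=k[N_0]=k[\mathcal D]$ as quotients of $k[\operatorname{Rep}(Q,\alpha)]$, which proves Theorem~\ref{thm:B}. The rest of the section proves the proposition.

\subsection{Adding one object}
Fix $s$ and write $X=X_s$, $U=U_s$, $H=H_s$, $\widetilde R=\widetilde R_X$, $\widetilde U=\widetilde U_X$, $b=b_X$, $e=e_s$. The objects $\widetilde R$ and $R_{\tau X}$ lie in $\mathcal C_{s-1}$. For a point $F'$ of $N'_{s-1}$, with values in any commutative $k$-algebra, put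
\[
\kappa=F'(c_X):\widetilde U\to U_{\tau X},\qquad h=F'(eb):H\to\widetilde U .
\]
Then $\kappa h=F'(ebc_X)=0$. In contrast to Lemma~\ref{lem:gen}, the category $\mathcal C_{s-1}$ contains objects $\gamma_j$ that come after $R_X$, so maps out of $R_X$ matter too.

\begin{lemma}\label{lem:ext}
An extension $F$ of $F'$ to $\mathcal C_s$ with $F(R_X)=U$ is the same as a pair $(i:H\to U,\ a:U\to\widetilde U)$ with $\kappa a=0$ and $ai=h$, via $i=F(e)$ and $a=F(b)$.
\end{lemma}

\begin{proof}
An extension consists of maps $F(f)$ for $f:C\to R_X$ and $F(g)$ for $g:R_X\to C$, with $C$ indecomposable in $\mathcal C_{s-1}$, subject to functoriality. Since $\operatorname{End}(R_X)=k$, the composites to be checked are of the four types below, with $C,C'\in\mathcal C_{s-1}$.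

\emph{Type $C'\to C\to R_X$.} On $\mathcal C_{s-1}$ we have $\operatorname{Hom}(-,R_X)=\operatorname{rad}(-,R_X)$. By Lemma~\ref{lem:sink}(i) and Yoneda's lemma, families $F(f)$ natural in $C$ amount to a map $a=F(b)$ with $\kappa a=0$, and $F(b\hat f)=F'(\hat f)a$.

\emph{Type $R_X\to C\to C'$.} First, $\operatorname{Hom}(R_X,C)\ne0$ only for $C=\gamma_j$. For $C=R_{X_l}$ with $l<s$ this is Lemma~\ref{lem:order}. A map $R_X\to\sigma_j$ is induced by a map $X\to P_j$; its image is projective by (Q1), hence a direct summand of $X$, hence $0$. By \eqref{eq:hom}, every $g:R_X\to\gamma_j$ is uniquely $g'e$ with $g':c(P^0_X)\to\gamma_j$. So families $F(g)$ compatible with maps between the $\gamma_j$ amount to a map $i=F(e)$, with $F(g'e)=iF'(g')$. Compatibility with the other maps $u:\gamma_j\to C'$ is automatic. For $C'=\sigma_l$ we have $u=0$. For $C'=R_{X_l}$ with $l<s$, either $g=0$, or $R_X$ precedes $\gamma_j$; in the latter case $R_{X_l}$ precedes $\gamma_j$ and $u=0$.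

\emph{Type $C\to R_X\to C'$.} Only $C'=\gamma_j$ matters. For $f=b\hat f$ and $g=g'e$ the condition $F'(gf)=F(f)F(g)$ reads $F'(\hat f)\,h\,F'(g')=F'(\hat f)\,ai\,F'(g')$. It holds for all $\hat f,g'$ if and only if $ai=h$: let $\hat f$ and $g'$ run over the inclusions and projections of the summands of $\widetilde R$ and $c(P^0_X)$.

\emph{Type $R_X\to C\to R_X$.} By Lemma~\ref{lem:order} one of the two maps is zero, so there is no condition.
\end{proof}

\subsection{Taking invariants}
\begin{proof}[Proof of Proposition~\ref{prop:step}]
Let $\mathcal R=k[N'_{s-1}]$ and $\mathcal S=\mathcal R\otimes k[\operatorname{Hom}(H,U)\times\operatorname{Hom}(U,\widetilde U)]$, and abbreviate $\mathrm{GL}=\mathrm{GL}(U)$, which acts trivially on $\mathcal R$. By (G4),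
\[
\mathcal S^{\mathrm{GL}}=\mathcal R[z]/\bigl((r_s+1)\text{-minors of }z\bigr),
\]
where $z:H\to\widetilde U$ is a generic matrix that maps to $ai$. By Lemma~\ref{lem:ext}, $k[N_s]=\mathcal S/\mathfrak a$, where $\mathfrak a$ is generated by (1) the entries of $ai-h$, (2) the entries of $\kappa a$, and (3) the minors in the rank conditions for $l>s$. Each group of generators is the image of an equivariant map $T\to\mathcal S$. By (G3), $k[N_s]^{\mathrm{GL}}=\mathcal S^{\mathrm{GL}}/\mathfrak a^{\mathrm{GL}}$, and $\mathfrak a^{\mathrm{GL}}$ is the sum of the images of the spaces $(\mathcal S\otimes T)^{\mathrm{GL}}$. To compute them we use two consequences of the first fundamental theorem, in which the invariants are the pairings of vectors $i(y)$, $y\in H$, with covectors $\omega\circ a$, $\omega\in\widetilde U^*$.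
\begin{itemize}
\item[(A)] $(\mathcal S\otimes U)^{\mathrm{GL}}$ is generated over $\mathcal S^{\mathrm{GL}}$ by the $i(y)$. Adjoin one covector $\xi\in U^*$; elements of $(\mathcal S\otimes U)^{\mathrm{GL}}$ are the invariants linear in $\xi$, and $\xi$ can only be paired with the $i(y)$.
\item[(B)] $(\mathcal S\otimes(U^*)^{\otimes p})^{\mathrm{GL}}$ is generated over $\mathcal S^{\mathrm{GL}}$ by the $(\omega_1\circ a)\otimes\dots\otimes(\omega_p\circ a)$. Adjoin $p$ vectors of $U$ and take invariants multilinear in them; each can only be paired with a covector $\omega\circ a$.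
\end{itemize}

(1) The generators are invariant, and the contribution is the ideal generated by the entries of $z-h$.

(2) Here $T=U_{\tau X}^*\otimes U$, mapping $\omega\otimes u$ to $\omega(\kappa au)$. By (A) the contribution is generated by the entries of $\kappa ai=\kappa z$. Modulo $z=h$ these are the entries of $\kappa h=0$.

(3) Fix $l>s$, put $\rho=r_l+1$, and let $t=(t',t_1,\dots,t_m):B'\oplus R_X^m\to R_{X_l}$ be a right $\mathcal C_s$-approximation with $B'\in\mathcal C_{s-1}$. Let $\Upsilon=U(B')\oplus U^m$, with projections $\mathrm{pr}_q:\Upsilon\to U$. Write $e_lt_q=g'_qe$ with $g'_q:c(P_X^0)\to c(P^0_{X_l})$. Then $\phi=F(e_lt):H_l\to\Upsilon$ has components $F'(e_lt')$ and $iF'(g'_q)$. The $\rho$-minors of $\phi$ are the image of $T=\bigwedge^\rho H_l\otimes\bigwedge^\rho\Upsilon^*$ under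
\[
(y_1\wedge\dots\wedge y_\rho)\otimes(\eta_1\wedge\dots\wedge\eta_\rho)\ \mapsto\ \det\bigl(\eta_p(\phi y_{p'})\bigr).
\]
By (G3), $(\mathcal S\otimes\bigwedge^\rho\Upsilon^*)^{\mathrm{GL}}$ is a quotient of $(\mathcal S\otimes(\Upsilon^*)^{\otimes\rho})^{\mathrm{GL}}$. Expanding the tensor power and applying (B), we see that it is generated over $\mathcal S^{\mathrm{GL}}$ by the $\eta_1\wedge\dots\wedge\eta_\rho$ with each $\eta_p$ in $U(B')^*$ or of the form $\omega\circ a\circ\mathrm{pr}_q$. So the contribution is generated by the $\rho$-minors of
\[
(\mathrm{id}\oplus a^{\oplus m})\circ\phi:\ H_l\to U(B')\oplus\widetilde U^m .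
\]
Its $q$-th component is $aiF'(g'_q)=zF'(g'_q)$, which modulo $z=h$ is $F'(eb)F'(g'_q)=F'(g_q'eb)=F'(e_lt_qb)$. Thus, modulo $z=h$, the contribution is generated by the $\rho$-minors of $F'(e_lt'')$ with $t''=(t',t_1b,\dots,t_mb):B'\oplus\widetilde R^m\to R_{X_l}$. This $t''$ is a right $\mathcal C_{s-1}$-approximation: a map from $C\in\mathcal C_{s-1}$ to $R_{X_l}$ has the form $t'u'+\sum_qt_qu_q$, and each $u_q:C\to R_X$ factors through $b$ by Lemma~\ref{lem:sink}(i).

Altogether, setting $z=h$, the ring $k[N_s]^{\mathrm{GL}}$ is $\mathcal R$ modulo the $(r_s+1)$-minors of $h=F'(e_sb)$ and modulo the rank conditions for $l>s$ relative to $\mathcal C_{s-1}$. Since $b:\widetilde R\to R_{X_s}$ is a right $\mathcal C_{s-1}$-approximation, the minors of $h$ are the rank condition for $l=s$. The quotient is therefore $k[N_{s-1}]$.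
\end{proof}

\begin{thebibliography}{9}
\bibitem{RS} \emph{Research Statement}, \texttt{https://www.math.purdue.edu/\textasciitilde alorincz/Andras\%20-\%20Research\%20Statement.pdf}
\end{thebibliography}
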